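# The order of congruence of $\ell_1^m$ is infinite for every $m\ge 3$

## 1. Distance spaces, isometric embeddings, order of congruence

**Definition (distance space).** A distance space $(Y,d)$ is a set $Y$ with a function $d:Y\times Y\to\mathbb R_{\ge0}$ that is symmetric and satisfies $d(y,y)=0$ for all $y\in Y$.

Nothing more is asked. The triangle inequality may fail: three points with pairwise distances $1,1,3$ form a distance space. Distinct points may be at distance $0$. A subspace of $Y$ is a subset with the restricted function $d$.

**Definition (isometric embedding).** Let $\ell_1^m$ be $\mathbb R^m$ with $d_{\ell_1}(x,y)=\lVert x-y\rVert_1=\sum_{i=1}^m|x_i-y_i|$. The distance space $(Y,d)$ embeds isometrically into $\ell_1^m$ if there is a map $\phi:Y\to\mathbb R^m$ with $d(x,y)=d_{\ell_1}(\phi(x),\phi(y))$ for all $x,y\in Y$.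

In these notes "embeds" always means this. The map need not be injective: two points at distance $0$ go to the same place. The space with distances $1,1,3$ embeds in no $\ell_1^m$, since $\ell_1^m$ satisfies the triangle inequality.

Here is a more useful example. Let $C_4=\{p_1,p_2,p_3,p_4\}$ with $d=1$ for cyclically adjacent points and $d=2$ for the opposite pairs $p_1p_3$ and $p_2p_4$. It embeds in $\ell_1^2$ as the corners $(0,0),(1,0),(1,1),(0,1)$ of the unit square. It does not embed in the line $\ell_1^1$: if $p_1,p_3$ are at distance $2$ on the line, then $p_2$ and $p_4$, each at distance $1$ from both, must both sit at the midpoint, so their distance would be $0$ and not $2$.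

**Definition (minimal obstruction).** A finite distance space is a minimal obstruction for $\ell_1^m$ if it does not embed in $\ell_1^m$ but each of its proper subspaces does.

The space $C_4$ is a minimal obstruction for $\ell_1^1$: we just saw that it does not embed, and any three of its points have distances $1,1,2$, which are realized by $0,1,2$ on the line.

**Definition (spanned space).** A distance space $(Y,d)$ is spanned by $s,t\in Y$ if $d(s,v)+d(v,t)=d(s,t)$ for all $v\in Y$.

For instance, $C_4$ is spanned by $p_1,p_3$, because $1+1=2$ for both other points (and the equality is trivial for $v=p_1,p_3$).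

**Definition (order of congruence).** The order of congruence $f_1(m)$ of $\ell_1^m$ is the smallest integer $n$ such that every finite distance space $(Y,d)$ embeds in $\ell_1^m$ whenever every subspace of $Y$ with at most $n$ points embeds in $\ell_1^m$. If no such integer exists, $f_1(m)=\infty$.

If $n$ has the property in the definition, so does every larger integer, because the hypothesis only becomes stronger. So one finite space that does not embed in $\ell_1^m$, while all its subspaces with at most $n$ points do, proves $f_1(m)>n$. For example, $C_4$ shows $f_1(1)>3$.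

The question is now this. To decide whether a finite distance space embeds in $\ell_1^m$, is it enough to look at all its subspaces up to some size depending only on $m$? The values $f_1(1)=4$ and $f_1(2)=6$ (Bandelt and Chepoi) say yes for $m=1,2$. The problem, taken from "Geometry of Cuts and Metrics", is to determine for each $m\ge3$ whether $f_1(m)<\infty$. We shall prove that $f_1(m)=\infty$ for every $m\ge3$. Together with the two values above, $f_1(m)<\infty$ if and only if $m\le2$ (for $m\ge1$).

## 2. The line: $f_1(1)=4$

The case $m=1$ can be done completely by hand. We know $f_1(1)>3$. Let $Y$ be finite and nonempty, and suppose that every subspace with at most four points embeds in the line. Choose $s,t\in Y$ with $D=d(s,t)$ as large as possible. If $D=0$, map everything to one point. Otherwise take any $u,v\in Y$ and embed $\{s,t,u,v\}$ in the line, translated and reflected so that $s\mapsto0$, $t\mapsto D$. The image of $v$ is at distance at most $D$ from both $0$ and $D$, so it lies in $[0,D]$ and must be the number $d(s,v)$. In the same way $u\mapsto d(s,u)$. Hence $d(u,v)=|d(s,u)-d(s,v)|$. As this holds for all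 $u,v$, the map $v\mapsto d(s,v)$ embeds $Y$, and $f_1(1)\le4$.

## 3. Anchors do not pin down points when $m\ge2$

The proof for the line suggests a plan for every $m$: find a set $F$ of anchors in $Y$, of size bounded in terms of $m$, such that the distances of a point to $F$ determine its position. Then the distance between any two other points could be tested inside a subspace with $|F|+2$ points.

The plan stops at the word "determine". Let $F\subset\mathbb R^m$ be finite, $m\ge2$. Take $v$ with every $v_k$ larger than the $k$-th coordinates of all points of $F$, and let $w=v+\eta(e_1-e_2)$ with $\eta>0$ so small that the same is true of $w$. For $f\in F$,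
$$\lVert w-f\rVert_1=\sum_k(w_k-f_k)=\sum_k(v_k-f_k)=\lVert v-f\rVert_1 ,$$
although $\lVert v-w\rVert_1=2\eta\ne0$. So the positions of $v$ and $w$ are not determined by the anchors.

This does not show that $f_1(m)$ is infinite; $f_1(2)=6$ in spite of it. It shows where freedom sits: a point that is coordinatewise between $s$ and $t$ is only known, from its distances to $s$ and $t$, to lie on a slice $\sum_kv_k=\text{const}$. To get large obstructions we shall use this freedom. We build a long chain of small pieces, each with one free real parameter confined to an interval of length $1$, such that every link of the chain forces the parameter up by $\varepsilon$. A chain that is too long then cannot be embedded. The delicate demand is that deleting any one point of the middle part of the chain must make it embeddable.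

## 4. Obstructions of unbounded size: statements

**Theorem A.** Let $m\ge3$ and $N\ge5$. There is a finite distance space $Y$ with $3N+2m-4$ points, containing a set $K$ of $3(N-2)$ "core" points, such that

1. $Y$ does not embed isometrically into $\ell_1^m$;
2. for every $p\in K$, $Y\setminus\{p\}$ embeds isometrically into $\ell_1^m$.

Consequently every subspace of $Y$ with at most $3N-7$ points embeds into $\ell_1^m$, while $Y$ does not. Hence $f_1(m)>3N-7$ for all $N\ge5$, so $f_1(m)=\infty$.

**Theorem B.**

* (a) For $N\ge4$ and $0\le\varepsilon\le1$, the explicit space $Y(N,\varepsilon)$ of Section 7 embeds into $\ell_1^3$ if and only if $(N-3)\varepsilon\le1$.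
* (b) For every $m\ge3$ and $N\ge5$ there is a minimal obstruction for $\ell_1^m$ whose number of points lies in $[3N-6,\;3N+2m-4]$. So minimal obstructions have unbounded size, with gaps in size bounded in terms of $m$.
* (c) For every $m\ge3$ and $n\ge1$ there is an integer-valued metric space on at most $\max(n,8)+2m+5$ points that does not embed in $\ell_1^m$ although all its subspaces with at most $n$ points do.

The plan is to do $m=3$ with an explicit space, and then to pass from $m$ to $m+1$ by adding two points.

## 5. Betweenness and positive parts

The whole proof uses two elementary facts. Write $\alpha^+=\max(\alpha,0)$.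

**(F1)** Let $a,b,c\in\mathbb R^m$ with $\lVert a-b\rVert_1+\lVert b-c\rVert_1=\lVert a-c\rVert_1$. Then for each $k$, $b_k$ lies between $a_k$ and $c_k$.

Proof. For every $k$, $|a_k-c_k|\le|a_k-b_k|+|b_k-c_k|$. The sums over $k$ of the two sides are equal, so equality holds for each $k$, and for real numbers this means that $b_k$ lies between $a_k$ and $c_k$. $\square$

**(F2)** For $w\in\mathbb R^m$, $\sum_kw_k^+=\frac12\left(\sum_k|w_k|+\sum_kw_k\right)$.

Proof. Sum the identity $\alpha^+=\frac12(|\alpha|+\alpha)$. $\square$

As an example of how they are used, suppose $u,v\in\mathbb R^3$ have coordinate sums $0$ and $L$. If $\lVert u-v\rVert_1=L$, then (F2) gives $\sum_k(u_k-v_k)^+=\frac12(L-L)=0$, so $u\le v$ coordinatewise. If $\lVert u-v\rVert_1=L+2$, then $\sum_k(u_k-v_k)^+=1$, so $u$ exceeds $v$ somewhere, by total amount exactly $1$. The extra $2$ in a distance is thus a way of prescribing a violation of the order by exactly $1$.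

## 6. A triangle with one free parameter, and how to make it drift

Consider, for a real $\tau$ with $0\le\tau\le3$ and a base point $(A,B,C)$,
$$x=(A+3,\;B+\tau,\;C),\qquad y=(A,\;B+3,\;C+\tau),\qquad z=(A+\tau,\;B,\;C+3).$$
All three have coordinate sum $A+B+C+3+\tau$, and $x-y=(3,\tau-3,-\tau)$ has norm $3+(3-\tau)+\tau=6$; the same holds for $y-z$ and $z-x$, which have the same entries up to a cyclic shift. So three points at mutual distance $6$ on a slice have a free parameter $\tau$. In each coordinate the three points sit at base, base $+\tau$, base $+3$.

Put one such triangle $P_j=\{x_j,y_j,z_j\}$ on each slice $\sum_kv_k=Lj$, $j=1,\dots,N$, with $L=6+\varepsilon$, and tie $P_j$ to $P_{j+1}$ by two requirements in each coordinate.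

The maximum of $P_j$ exceeds the minimum of $P_{j+1}$ by exactly $1$. Since the maximum is base $+3$, this forces the base to rise by exactly $2$. The three bases together rise by $6$, but the slice rises by $6+\varepsilon$, so $\tau$ must rise by $\varepsilon$.

All other pairs are in the correct order. The middle point of $P_j$, at base $+\tau_j$, must not exceed the minimum of $P_{j+1}$, at base $+2$, so $\tau_j\le2$. The middle point of $P_{j+1}$, at base $+2+\tau_{j+1}$, must not be below the maximum of $P_j$, at base $+3$, so $\tau_{j+1}\ge1$.

So $\tau_j\in[1,2]$ for all $j$ with neighbors on both sides, that is for $2\le j\le N-1$, while $\tau$ grows by $(N-3)\varepsilon$ over this range. If $(N-3)\varepsilon>1$, this is impossible.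

Now delete one point, say $x_i$, which provides the maximum of $P_i$ in the first coordinate. The tie "exceeds by exactly $1$" in that coordinate between $P_i$ and $P_{i+1}$ disappears. The base there may rise by $2+\delta$ instead of $2$, and $\tau$ is set back by $\delta$. If $(N-3)\varepsilon$ exceeds $1$ by no more than $\varepsilon$, then $\delta\le\varepsilon$ is enough.

Two things remain to be done. The requirements must be encoded in distances, so that every embedding, and not only one of the form above, has this structure. And the resulting embeddings must be checked in full.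

## 7. The spaces $Y(N,\varepsilon)$

Let $N\ge4$, $0\le\varepsilon\le1$, $L=6+\varepsilon$. The points of $Y(N,\varepsilon)$ are $s,t$ and $x_j,y_j,z_j$ for $1\le j\le N$. Write $P_j=\{x_j,y_j,z_j\}$; we call the $P_j$ clusters. The symmetric function $d$, with $d(v,v)=0$, is given by:

* $d(s,t)=3NL$; $d(s,v)=Lj$ and $d(v,t)=3NL-Lj$ for $v\in P_j$;
* $d(u,v)=6$ for distinct $u,v\in P_j$;
* $d(x_j,y_{j+1})=d(y_j,z_{j+1})=d(z_j,x_{j+1})=L+2$; these are the special pairs;
* $d(u,v)=L(l-j)$ for $u\in P_j$, $v\in P_l$, $j<l$, in all other cases.

So $Y(N,\varepsilon)$ has $3N+2$ points. The three special pairs between $P_j$ and $P_{j+1}$ form a perfect matching. The six other pairs, $x_jx_{j+1}$, $y_jy_{j+1}$, $z_jz_{j+1}$, $x_jz_{j+1}$, $y_jx_{j+1}$, $z_jy_{j+1}$, are at distance $L$. The relabeling $x\to y\to z\to x$, done for all $j$ at once and fixing $s,t$, permutes the special pairs cyclically and therefore preserves $d$. The space is spanned by $s,t$, since $Lj+(3NL-Lj)=3NL$.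

An example to keep in mind is $Y(5,1)$: here $L=7$, there are $17$ points, special pairs are at distance $9$, and the drift is $(N-3)\varepsilon=2>1$.

## 8. The drift is forced in every embedding

**Proposition 1.** If $Y(N,\varepsilon)$ embeds into $\ell_1^3$, then $(N-3)\varepsilon\le1$.

**Normalization.** This turns the distances to $s$ and $t$, and the nonspecial distances, into statements about coordinates. Identify points with their images. Translations and reflections of single coordinates preserve $\ell_1$ distances, so we may assume $s=0$ and $t_k\ge0$ for all $k$. For $v\in P_j$ we have $d(s,v)+d(v,t)=d(s,t)$, so (F1) gives $0\le v_k\le t_k$ for all $k$, and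
$$\sum_kv_k=d(s,v)=Lj\qquad(v\in P_j). \tag{1}$$
If $u\in P_j$, $v\in P_l$, $j<l$ and $d(u,v)=L(l-j)$, then $d(s,u)+d(u,v)=Lj+L(l-j)=Ll=d(s,v)$. By (F1), $u_k$ lies between $0$ and $v_k\ge0$, so
$$u_k\le v_k\quad\text{for all }k. \tag{2}$$

**Step 1: two consecutive clusters.** The purpose is to show that the special distances tie $P_j$ to $P_{j+1}$ as in Section 6, one special pair for each coordinate. Fix $1\le j\le N-1$.

Let $(u,v)$ be a special pair, $u\in P_j$, $v\in P_{j+1}$. By (1), $\sum_k(u_k-v_k)=Lj-L(j+1)=-L$, and $\sum_k|u_k-v_k|=L+2$. By (F2),
$$\sum_k(u_k-v_k)^+=1. \tag{3}$$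
In particular $u_k>v_k$ for at least one $k$.

In one coordinate $k$, at most one of the three special pairs can satisfy $u_k>v_k$. Suppose two different special pairs $(u,v)$ and $(\tilde u,\tilde v)$ both do. Since the special pairs form a matching, $(u,\tilde v)$ and $(\tilde u,v)$ are not special, so (2) applies to them and
$$u_k\le\tilde v_k<\tilde u_k\le v_k<u_k ,$$
a contradiction. (For example, with $x_j,y_{j+1}$ and $y_j,z_{j+1}$, the chain reads $x_j\le z_{j+1}<y_j\le y_{j+1}<x_j$ in coordinate $k$.)

There are three special pairs and three coordinates. Each pair uses at least one coordinate and each coordinate is used by at most one pair. Hence each special pair $(u,v)$ has $u_k>v_k$ in exactly one coordinate, these coordinates are distinct for the three pairs, and by (3) in that coordinate $u_k=v_k+1$.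

Now let $k$ be the coordinate that belongs to the special pair $(u,v)$. The two points $p\in P_j\setminus\{u\}$ form nonspecial pairs with $v$, so (2) gives $p_k\le v_k=u_k-1$. The two points $q\in P_{j+1}\setminus\{v\}$ form nonspecial pairs with $u$, so (2) gives $q_k\ge u_k=v_k+1$. Every coordinate belongs to exactly one special pair. Writing $M_k(j)=\max_{p\in P_j}p_k$ and $m_k(j)=\min_{p\in P_j}p_k$, we obtain for every $k$ and every $1\le j\le N-1$:

* (i) $M_k(j)$ is attained by exactly one point of $P_j$, and the other two points have $k$-th coordinate at most $M_k(j)-1$; the three maximizers, for $k=1,2,3$, are distinct;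
* (ii) $m_k(j+1)$ is attained by exactly one point of $P_{j+1}$, and the other two have $k$-th coordinate at least $m_k(j+1)+1$; the three minimizers are distinct;
* (iii) $M_k(j)-m_k(j+1)=1$.

The distinctness holds because the three special pairs have distinct first points and distinct second points.

**Step 2: the width of a cluster.** The purpose is to show that each inner cluster has width exactly $3$ in every coordinate. Fix $2\le j\le N-1$. Then (i) applies to $P_j$, and so does (ii), used for the pair $j-1,j$. So each point of $P_j$ is the minimizer in exactly one coordinate and the maximizer in exactly one coordinate. These two coordinates differ, because in a given coordinate the maximizer is strictly above the other two points. Call the remaining coordinate of a point its middle coordinate.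

We claim that
$$M_k(j)-m_k(j)=3\quad\text{for each }k. \tag{4}$$
Let $a$ be the minimizer and $c$ the maximizer in coordinate $k$, and let $b$ be the third point. Let $k'$ be the coordinate where $c$ is the minimizer and $k''$ the coordinate where $a$ is the maximizer. Both differ from $k$, since in coordinate $k$ the minimizer is $a$ and the maximizer is $c$. Suppose $k'=k''$. In the remaining third coordinate the minimizer is neither $a$ (used in $k$) nor $c$ (used in $k'$), so it is $b$; the maximizer is neither $c$ (used in $k$) nor $a$ (used in $k''$), so it is also $b$. This is impossible. So $k,k',k''$ are all three coordinates. In coordinate $k'$ we have $c_{k'}\le a_{k'}$ because $c$ is the minimizer, and in coordinate $k''$ we have $c_{k''}\le a_{k''}$ because $a$ is the maximizer. Hence $\sum_h(c_h-a_h)^+=c_k-a_k$. By (1), $\sum_h(c_h-a_h)=0$, and $\sum_h|c_h-a_h|=d(a,c)=6$. So (F2) gives $c_k-a_k=\frac12(6+0)=3$, which is (4).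

**Step 3: the parameter and its range.** The purpose is to find in an arbitrary embedding the number $\tau_j$ of Section 6. Put $S_j=\sum_km_k(j)$ for $2\le j\le N-1$. Let $p\in P_j$ have middle coordinate $l$. In one other coordinate $p$ is at the minimum, and in the third it is at the maximum, which by (4) is the minimum plus $3$. So (1) reads $Lj=S_j+3+(p_l-m_l(j))$, and $p_l-m_l(j)$ equals
$$\tau_j:=Lj-3-S_j$$
for all three $p\in P_j$. In coordinate $l$ the point $p$ is not the minimizer, so $\tau_j\ge1$ by (ii). It is not the maximizer either, so by (i) and (4), $p_l\le M_l(j)-1=m_l(j)+2$. Thus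
$$1\le\tau_j\le2\qquad(2\le j\le N-1). \tag{5}$$

**Step 4: the drift.** The purpose is to compare consecutive parameters. Let $2\le j\le N-2$. By (iii) and (4),
$$S_{j+1}=\sum_k\bigl(M_k(j)-1\bigr)=\sum_k\bigl(m_k(j)+3-1\bigr)=S_j+6 .$$
Hence $\tau_{j+1}=L(j+1)-3-S_j-6=\tau_j+L-6=\tau_j+\varepsilon$. Adding these up and using (5) at both ends,
$$2\ge\tau_{N-1}=\tau_2+(N-3)\varepsilon\ge1+(N-3)\varepsilon ,$$
so $(N-3)\varepsilon\le1$. $\square$

For $Y(5,1)$ this says: $\tau_2\ge1$, so $\tau_4=\tau_2+2\ge3$, against $\tau_4\le2$.

## 9. Embeddings with at most one wrong distance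

**Proposition 2.** Let $N\ge4$, $0\le\varepsilon\le1$, $(N-4)\varepsilon\le1$.

* (a) If $(N-3)\varepsilon\le1$, then $Y(N,\varepsilon)$ embeds into $\ell_1^3$.
* (b) If $(N-3)\varepsilon>1$, then $Y(N,\varepsilon)\setminus\{p\}$ embeds into $\ell_1^3$ for each $p\in P_2\cup\dots\cup P_{N-1}$.

**Step 1: the points.** We write down the triangles of Section 6, with an extra rise $\delta$ of the first base at one chosen link. Let
$$\delta=\max\bigl(0,(N-3)\varepsilon-1\bigr).$$
Then $0\le\delta\le\varepsilon$, because $(N-4)\varepsilon\le1$. Fix $i$ with $2\le i\le N-2$; such an $i$ exists as $N\ge4$. Let $[j>i]$ be $1$ if $j>i$ and $0$ otherwise. For $1\le j\le N$ put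
$$b=\tfrac{2\varepsilon-4}{3},\qquad \tau_j=1+(j-2)\varepsilon-\delta[j>i],\qquad A_j=b+2j+\delta[j>i],\qquad B_j=C_j=b+2j,$$
$$x_j=(A_j+3,\;B_j+\tau_j,\;C_j),\quad y_j=(A_j,\;B_j+3,\;C_j+\tau_j),\quad z_j=(A_j+\tau_j,\;B_j,\;C_j+3),$$
$$s=(0,0,0),\qquad t=(NL,NL,NL).$$

**Step 2: the range of the parameters.** The sign checks below need bounds for $\tau_j$. Since $1\le i$, $\tau_1=1-\varepsilon\in[0,1]$. For $2\le j\le i$ we have $1\le\tau_j\le1+(i-2)\varepsilon\le1+(N-4)\varepsilon\le2$. For $i<j\le N-1$ we have
$$\tau_j\ge1+(i-1)\varepsilon-\delta\ge1+\varepsilon-\delta\ge1\quad\text{and}\quad\tau_j\le1+(N-3)\varepsilon-\delta\le2,$$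
the last because $\delta\ge(N-3)\varepsilon-1$. Finally $i\le N-2$, so $N-1>i$ and $\tau_N=\tau_{N-1}+\varepsilon\in[1,3]$. In summary
$$\tau_j\in[0,2]\ \ (1\le j\le N-1),\qquad\tau_j\in[1,3]\ \ (2\le j\le N). \tag{6}$$
In particular $0\le\tau_j\le3$ for all $j$.

**Step 3: distances to $s$ and $t$.** We check the coordinate sums and that all points lie between $s$ and $t$. The coordinates of points of $P_j$ are at least $b+2\ge\frac23>0$. The coordinate sum of each point of $P_j$ is
$$A_j+B_j+C_j+3+\tau_j=\bigl(2\varepsilon-4+6j+\delta[j>i]\bigr)+3+1+(j-2)\varepsilon-\delta[j>i]=6j+j\varepsilon=Lj .$$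
So $d_{\ell_1}(s,v)=Lj$ for $v\in P_j$. As the coordinates are positive, each is at most the sum $Lj\le NL$, so $d_{\ell_1}(v,t)=3NL-Lj$. Also $d_{\ell_1}(s,t)=3NL$.

**Step 4: inside a cluster.** The required distance is $6$. With $\tau=\tau_j$,
$$x_j-y_j=(3,\tau-3,-\tau),\qquad y_j-z_j=(-\tau,3,\tau-3),\qquad z_j-x_j=(\tau-3,-\tau,3).$$
Each has norm $3+(3-\tau)+\tau=6$, as $0\le\tau\le3$.

**Step 5: clusters at least two apart.** Let $l\ge j+2$; the required distance is $L(l-j)$. In each coordinate the points of $P_j$ lie in the interval from the base ($A_j$, $B_j$ or $C_j$) to the base plus $3$. The base for $l$ exceeds that for $j$ by at least $2(l-j)\ge4$. So every point of $P_l$ is coordinatewise larger than every point of $P_j$, and the distance is the difference of coordinate sums, $L(l-j)$.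

**Step 6: consecutive clusters.** Here the special pairs appear, and one distance may come out wrong. Let $1\le j\le N-1$. Write $x,y,z,\tau$ for index $j$ and $x',y',z',\tau'$ for index $j+1$. Let $h=\delta$ if $j=i$ and $h=0$ otherwise. Then $A_{j+1}=A_j+2+h$, $B_{j+1}=B_j+2$, $C_{j+1}=C_j+2$, and $\tau'=\tau+\varepsilon-h$. The six nonspecial differences are
$$\begin{aligned}
x'-x&=(2+h,\;2+\tau'-\tau,\;2), & z'-x&=(h+\tau'-1,\;2-\tau,\;5),\\
y'-y&=(2+h,\;2,\;2+\tau'-\tau), & x'-y&=(5+h,\;\tau'-1,\;2-\tau),\\
z'-z&=(2+h+\tau'-\tau,\;2,\;2), & y'-z&=(2+h-\tau,\;5,\;\tau'-1),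
\end{aligned}$$
and the three special ones are
$$z'-y=(2+h+\tau',\;-1,\;5-\tau),\qquad x'-z=(5+h-\tau,\;2+\tau',\;-1),\qquad y'-x=(h-1,\;5-\tau,\;2+\tau').$$
By Step 3 all nine vectors have coordinate sum $L$. By (6), $\tau\le2$ (since $j\le N-1$) and $\tau'\ge1$ (since $j+1\ge2$), and $h\ge0$. So the six nonspecial vectors have nonnegative entries and norm $L$, as required. In $z'-y$ and $x'-z$ the only negative entry is $-1$, so the norm is $L+2$, as required. If $h=0$, the same holds for $y'-x$.

**Step 7: conclusion.** We collect what is correct and use the symmetry. All distances are correct except possibly that of the single pair $(x_i,y_{i+1})$, and this one is correct too if $\delta=0$. If $(N-3)\varepsilon\le1$, then $\delta=0$ and (a) follows.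

For (b), deleting $x_i$ or $y_{i+1}$ removes the only pair that may be wrong. So $Y\setminus\{x_i\}$ and $Y\setminus\{y_{i+1}\}$ embed, for every $i$ with $2\le i\le N-2$. That is, deleting $x_j$ with $2\le j\le N-2$, or $y_j$ with $3\le j\le N-1$, makes the space embeddable. The relabeling $x\to y\to z\to x$ preserves $d$, so in either case the deleted letter may be any of $x,y,z$. The two ranges of $j$ together are $2\le j\le N-1$, so deleting any point of $P_2\cup\dots\cup P_{N-1}$ makes the space embeddable. $\square$

In $Y(5,1)$ with $i=2$ we get $\delta=1$, $b=-\frac23$, and $(\tau_1,\dots,\tau_5)=(0,1,1,2,3)$. Then $x_2=(\frac{19}3,\frac{13}3,\frac{10}3)$ with sum $14=2L$, and $y_3=(\frac{19}3,\frac{25}3,\frac{19}3)$ with sum $21=3L$. Their distance is $0+4+3=7$ where $9$ is required. This is the only wrong distance among the $17$ points.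

**The case $m=3$ of Theorem A.** We choose $\varepsilon$ so that Proposition 1 excludes an embedding while Proposition 2(b) still applies, that is, $(N-4)\varepsilon\le1<(N-3)\varepsilon$. Let $N\ge5$, $\varepsilon=\frac1{N-4}\in(0,1]$ and $Y_N=Y(N,\varepsilon)$. Then $(N-4)\varepsilon=1$ and $(N-3)\varepsilon=1+\varepsilon>1$. By Proposition 1, $Y_N$ does not embed in $\ell_1^3$. By Proposition 2(b), deleting any of the $3(N-2)$ points of $K=P_2\cup\dots\cup P_{N-1}$ makes it embeddable. Since $|Y_N|=3N+2=3N+2\cdot3-4$, Theorem A holds for $m=3$.

## 10. Adding a rectangle: from $\ell_1^m$ to $\ell_1^{m+1}$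

For $m\ge4$ one could try to rerun Proposition 1 with $Y_N$ itself. The argument stops in Step 1 of its proof: three special pairs and $m\ge4$ coordinates no longer force a bijection between pairs and coordinates, and a pair may use two coordinates. Instead we add two points that use up one coordinate completely.

Let $Y$ be spanned by $s,t$. Give $Y\times\{0,1\}$ the distance $d(u,v)+|a-b|$ between $(u,a)$ and $(v,b)$, and let $Y^+$ be its subspace $(Y\times\{0\})\cup\{(s,1),(t,1)\}$. Identify $v\in Y$ with $(v,0)$, and write $s'=(s,1)$, $t'=(t,1)$, so $Y^+=Y\cup\{s',t'\}$. We keep the letter $d$ for the distance on $Y^+$.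

For example, if $Y=\{s,t\}$ with $d(s,t)=1$, then $Y^+$ is the space $C_4$ of Section 1, with cyclic order $s,t,t',s'$. It embeds in the plane and not in the line.

**Lemma 3.** Let $Y$ be spanned by $s,t$.

* (i) $Y^+$ is spanned by $s,t'$.
* (ii) If $Y$ does not embed in $\ell_1^m$, then $Y^+$ does not embed in $\ell_1^{m+1}$.
* (iii) If $p\in Y\setminus\{s,t\}$ and $Y\setminus\{p\}$ embeds in $\ell_1^m$, then $Y^+\setminus\{p\}$ embeds in $\ell_1^{m+1}$.

**Proof of (i).** This allows the construction to be iterated. We have $d(s,t')=d(s,t)+1$. For $v\in Y$, $d(s,v)+d(v,t')=d(s,v)+d(v,t)+1=d(s,t)+1$. For $s'$, $d(s,s')+d(s',t')=1+d(s,t)$. The case $v=t'$ is trivial.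

**Proof of (ii).** We show that an embedding of $Y^+$ has a coordinate in which $Y$ is constant. Suppose $\psi:Y^+\to\ell_1^{m+1}$ is isometric. The four points $s,t,t',s'$ satisfy
$$d(s,t')=d(s,s')+d(s',t')=d(s,t)+d(t,t'),\qquad d(s',t)=d(s',s)+d(s,t)=d(s',t')+d(t',t),$$
since all these quantities equal $d(s,t)+1$. By (F1), applied to the first group, in each coordinate $k$ the numbers $\psi_k(s')$ and $\psi_k(t)$ lie between $\psi_k(s)$ and $\psi_k(t')$. By the second group, $\psi_k(s)$ and $\psi_k(t')$ lie between $\psi_k(s')$ and $\psi_k(t)$. So the closed intervals with endpoints $\psi_k(s),\psi_k(t')$ and with endpoints $\psi_k(s'),\psi_k(t)$ coincide. The endpoint $\psi_k(s)$ of the first is an endpoint of the second: $\psi_k(s)=\psi_k(s')$ or $\psi_k(s)=\psi_k(t)$.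

Since $d(s,s')=1\ne0$, there is a $k$ with $\psi_k(s)\ne\psi_k(s')$, and for this $k$ we have $\psi_k(s)=\psi_k(t)$. Every $v\in Y$ satisfies $d(s,v)+d(v,t)=d(s,t)$, so by (F1) $\psi_k(v)$ lies between $\psi_k(s)$ and $\psi_k(t)$, hence $\psi_k(v)=\psi_k(s)$ for all $v\in Y$. Coordinate $k$ contributes nothing to distances inside $Y$. Dropping it gives an isometric embedding of $Y$ into $\ell_1^m$, a contradiction.

**Proof of (iii).** We extend an embedding by one coordinate. Let $\phi:Y\setminus\{p\}\to\ell_1^m$ be isometric. Since $p\ne s,t$, the images $\phi(s)$ and $\phi(t)$ are defined. Map $(v,a)\in Y^+\setminus\{p\}$ to $(\phi(v),a)\in\mathbb R^{m+1}$. The distance between the images of $(u,a)$ and $(v,b)$ is $d(u,v)+|a-b|$, as required. $\square$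

## 11. Proofs of Theorems A and B

**Proof of Theorem A.** We iterate Lemma 3, starting from $Y_N$. The space $Y_N$ is spanned by its points $s,t$, with $s,t\notin K$. Pass from a space spanned by a pair $(s,t)$ to $Y^+$, which by Lemma 3(i) is spanned by $(s,t')$; do this $m-3$ times. The result $Y$ has $3N+2+2(m-3)=3N+2m-4$ points. By Lemma 3(ii), $Y$ does not embed in $\ell_1^m$. The new member $t'$ of each spanning pair is a newly added point, so the core points $p\in K$ are never members of the spanning pair. Hence Lemma 3(iii) applies at each stage, and $Y\setminus\{p\}$ embeds in $\ell_1^m$ for each $p\in K$. This proves statements 1 and 2.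

A subspace of $Y$ with at most $3N-7=|K|-1$ points misses some $p\in K$. It lies in $Y\setminus\{p\}$, so it embeds. If $f_1(m)=n$ were finite, choose $N\ge5$ with $3N-7\ge n$. All subspaces of $Y$ with at most $n$ points embed in $\ell_1^m$ but $Y$ does not, a contradiction. Hence $f_1(m)=\infty$ for all $m\ge3$. $\blacksquare$

**Proof of Theorem B(a).** Necessity is Proposition 1. Sufficiency is Proposition 2(a), whose hypothesis $(N-4)\varepsilon\le1$ follows from $(N-3)\varepsilon\le1$.

**Proof of Theorem B(b).** Let $Y$ be the space of Theorem A. It is finite and does not embed, so it contains an inclusion-minimal non-embeddable subspace $Y'$, and $Y'$ is a minimal obstruction. If some $p\in K$ were not in $Y'$, then $Y'\subseteq Y\setminus\{p\}$ would embed. So $K\subseteq Y'$ and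
$$3N-6=|K|\le|Y'|\le|Y|=3N+2m-4 .$$
For the gaps, let $n\ge9$. One of $n,n+1,n+2$ has the form $3N-6$ with $N\ge5$. So there is a minimal obstruction whose size is at least $n$ and at most $(3N-6)+2m+2\le n+2m+4$.

**Proof of Theorem B(c).** We choose $N$ as small as possible and scale. Given $n$, put $n_0=\max(n,8)$ and $N=\lceil(n_0+7)/3\rceil$. Then $N\ge5$, because $n_0+7\ge15$. Also $3N-7\ge n_0\ge n$ and $3N\le n_0+9$. So the space $Y$ of Theorem A has $3N+2m-4\le n_0+2m+5$ points, it does not embed in $\ell_1^m$, and all its subspaces with at most $n$ points do.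

Multiply all distances by $N-4$. This does not affect embeddability, since an embedding can be multiplied by $N-4$ or by its inverse. The new distances are integers. Indeed, with $\varepsilon=\frac1{N-4}$ we have $(N-4)L=6(N-4)+1$. The distances in $Y_N$ are integer combinations of $L$ and integers, and each passage to $Y^+$ adds only $0$ or $1$ to such numbers.

It remains to see that we have a metric space. Distances between distinct points of $Y_N$ are positive: they are among $3NL$, $Lj$, $3NL-Lj\ge2NL$, $6$, $L+2$ and $L(l-j)$ with $l>j$. Passing to $Y^+$ keeps this, since $d(u,v)+|a-b|>0$ if $(u,a)\ne(v,b)$. The triangle inequality concerns at most three points, and all subspaces with at most $8\le3N-7$ points embed in $\ell_1^m$, where the triangle inequality holds. $\blacksquare$
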